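# Monomial digraphs over finite fields and the common multiplier of their exponents

## 1. Monomial digraphs, twins, and subgroups of $\mathbb F_q^*$

Throughout, $q=p^e$ with $p$ prime, $N=q-1$, and $g$ is a fixed generator of the cyclic group $\mathbb F_q^*$. For $j\mid N$ we write $\mu_j$ for the group of $j$-th roots of unity in $\mathbb F_q$.

**Definition (monomial digraph).** For integers $1\le m,n\le q-1$, the digraph $D(q;m,n)$ has vertex set $\mathbb F_q^2$ and an arc from $(x_1,x_2)$ to $(y_1,y_2)$ if and only if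
$$x_2+y_2=x_1^m y_1^n .$$
It is the algebraic digraph with the single defining polynomial $x^my^n$. Loops are allowed, and $\cong$ means digraph isomorphism, that is, a bijection of vertices preserving arcs and non-arcs.

*Example.* In $D(3;1,2)$ the vertex $(2,1)$ has out-neighbors $(y,2y^2-1)$ for $y=0,1,2$, that is, $(0,2)$, $(1,1)$, $(2,1)$. The last one is a loop.

**Definition (twins).** Two vertices are out-twins if they have the same out-neighborhood, and in-twins if they have the same in-neighborhood. Both are equivalence relations, and an isomorphism preserves both.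

*Example.* In $D(3;1,2)$ the vertices $(1,b)$ and $(2,b)$ are in-twins, since $1^2=2^2$ in $\mathbb F_3$.

**Definition (common multiplier).** Write $(m,n)\sim(m',n')$ if there is an integer $k$ coprime with $q-1$ such that $m'\equiv km$ and $n'\equiv kn\pmod{q-1}$.

*Example.* For $q=5$, the choice $k=3$ gives $(1,2)\sim(3,2)$, because $6\equiv2\pmod 4$. On the other hand $(1,1)\not\sim(1,3)$, since the first coordinate forces $k\equiv1\pmod 4$.

**Definition (generated subfield).** For a subgroup $G\le\mathbb F_q^*$, let $\mathbb F_p(G)$ be the subfield generated by $G$. It equals the additive span of $G$, because that span is closed under multiplication and a finite subring of a field is a field.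

*Example.* In $\mathbb F_{16}$, $\mu_3=\{1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, and $\mathbb F_2(\mu_3)=\{0,1,\omega,\omega^2\}=\mathbb F_4$.

**Definition (data of a pair).** Given $(m,n)$, put

- $d_1=\gcd(m,N)$, $d_2=\gcd(n,N)$;
- $K_1=\{x^m:x\in\mathbb F_q^*\}$, $K_2=\{x^n:x\in\mathbb F_q^*\}$, of orders $N/d_1$ and $N/d_2$;
- $U=K_1\cap K_2$ and $t=|U|=\gcd(|K_1|,|K_2|)$;
- $D_1,D_2$ with $|K_1|=D_2t$ and $|K_2|=D_1t$, so that $\gcd(D_1,D_2)=1$;
- $F=\mathbb F_p(U)$, $i_1=[K_2:K_2\cap F]$, $i_2=[K_1:K_1\cap F]$;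
- $J=\{(x^m,x^n):x\in\mathbb F_q^*\}$, a subgroup of $K_1\times K_2$.

Since $U\subseteq K_2\cap F\subseteq K_2$ and $[K_2:U]=D_1$, we have $i_1\mid D_1$. In the same way $i_2\mid D_2$.

*Example.* Let $q=25$, $(m,n)=(6,3)$. Then $d_1=6$, $d_2=3$, $|K_1|=4$, $|K_2|=8$, so $K_1=\mathbb F_5^*$ and $K_2=\mu_8$. Hence $U=\mathbb F_5^*$, $t=4$, $D_2=1$, $D_1=2$, $F=\mathbb F_5$, $i_1=[\mu_8:\mu_4]=2$, $i_2=1$. This is our running example.

We use these textbook facts.

- **(F1)** A cyclic group has exactly one subgroup of each order dividing its order. Endomorphisms of a cyclic group of order $t$ are the power maps $s\mapsto s^u$, which are bijective exactly when $u\in(\mathbb Z/t)^*$.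
- **(F2)** The subfields of $\mathbb F_{p^e}$ are the $\mathbb F_{p^h}$ with $h\mid e$. The field automorphisms of $\mathbb F_{p^h}$ are the maps $z\mapsto z^{p^j}$. If $\zeta$ has multiplicative order $M$, then $[\mathbb F_Q(\zeta):\mathbb F_Q]$ is the order of $Q$ modulo $M$.
- **(F3)** Two polynomials of degree less than $q$ that agree as functions on $\mathbb F_q$ are equal.
- **(F4)** If $M\mid N$, then $(\mathbb Z/N)^*\to(\mathbb Z/M)^*$ is surjective.
- **(F5)** (Fundamental theorem of affine geometry.) For $q\ge3$, a bijection of $\mathbb F_q^2$ that maps lines to lines has the form $x\mapsto A(x^\sigma)+b$, with $A$ linear and invertible, $\sigma\in\mathrm{Aut}\,\mathbb F_q$ applied to coordinates, and $b\in\mathbb F_q^2$.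
- **(F6)** (Sylow.) Sylow $p$-subgroups of a finite group are conjugate, and every $p$-subgroup lies in one. A proper subgroup of a finite $p$-group is properly contained in its normalizer.

## 2. Isomorphism versus a common multiplier

Replacing $x_1$ by a power of $x_1$ multiplies both exponents by the same number, so a common multiplier produces isomorphic digraphs. Is this the only reason why two monomial digraphs can be isomorphic? The following conjecture, taken from "Algebraic Digraphs" (https://www.mathsci.udel.edu/content-sub-site/Documents/AEGT%20Presentations/2Kodess.pdf), says yes.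

**Conjecture.** $D(q;m_1,n_1)\cong D(q;m_2,n_2)$ if and only if there exists $k$ coprime with $q-1$ such that $m_2\equiv km_1$ and $n_2\equiv kn_1\pmod{q-1}$.

We shall see that the conjecture is false, that $q=25$ is the smallest $q$ for which it fails, and exactly for which $q$ it holds. One direction is always true.

**Lemma 1 (the "if" part).** If $(m_1,n_1)\sim(m_2,n_2)$, then $D(q;m_1,n_1)\cong D(q;m_2,n_2)$.

*Proof.* Let $m_2\equiv km_1$, $n_2\equiv kn_1$ and choose $k'\ge1$ with $kk'\equiv1\pmod N$. The map $(x_1,x_2)\mapsto(x_1^{k'},x_2)$ is a bijection. Since $k'm_2\equiv m_1$ and $k'n_2\equiv n_1\pmod N$, we have $(x_1^{k'})^{m_2}(y_1^{k'})^{n_2}=x_1^{m_1}y_1^{n_1}$ for all $x_1,y_1$ (both sides are $0$ if $x_1y_1=0$). So arcs correspond to arcs. $\square$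

For the other direction we need invariants, and twins supply the first ones.

**Lemma 2 (twin classes).** In $D(q;m,n)$ the out-twin classes are the singletons $\{(0,x_2)\}$ and classes of size $d_1$. The in-twin classes are the singletons $\{(0,x_2)\}$ and classes of size $d_2$. In every class the second coordinate is constant. Consequently $D(q;m,n)\cong D(q;m',n')$ implies $d_1=d_1'$ and $d_2=d_2'$.

*Proof.* The out-neighborhood of $(x_1,x_2)$ is $\{(y,x_1^my^n-x_2):y\in\mathbb F_q\}$. If $(x_1',x_2')$ has the same one, then $y=0$ gives $x_2=x_2'$ and $y=1$ gives $x_1^m=x_1'^m$. Conversely these two equalities make the out-neighborhoods equal. For $x_1=0$ this forces $x_1'=0$. For $x_1\ne0$ there are $\gcd(m,N)=d_1$ choices of $x_1'$. The in-neighborhood of $(y_1,y_2)$ is $\{(x,x^my_1^n-y_2):x\in\mathbb F_q\}$, and the same argument gives $d_2$. Finally, $d_1$ and $d_2$ are the largest sizes of twin classes, which an isomorphism preserves. $\square$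

**The smallest fields by hand.** For $q=2$ there is one digraph. For $q=3$ the four pairs $(m,n)\in\{1,2\}^2$ have four different $(d_1,d_2)$, so Lemma 2 separates them, as the conjecture predicts (only $k\equiv1$ is available).

For $q=4$ the multipliers are $k=1,2$ and the $\sim$-classes are $\{(1,1),(2,2)\}$, $\{(1,2),(2,1)\}$, $\{(1,3),(2,3)\}$, $\{(3,1),(3,2)\}$, $\{(3,3)\}$. Only the first two share $(d_1,d_2)=(1,1)$. The digraph $D(4;1,1)$ is symmetric: every arc has its reverse. In $D(4;1,2)$, with $\mathbb F_4=\{0,1,\omega,\omega^2\}$, there is an arc $(1,0)\to(\omega,\omega^2)$ since $0+\omega^2=1\cdot\omega^2$. The reverse arc would need $\omega^2+0=\omega\cdot1$, which is false. So these two are not isomorphic.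

For $q=5$ the multipliers are $k=1,3$. Again Lemma 2 separates all $\sim$-classes except $\{(1,1),(3,3)\}$ and $\{(1,3),(3,1)\}$. The first is symmetric; the second is not, since in $D(5;1,3)$ we have $(1,0)\to(2,3)$ because $2^3=3$, but $3+0\ne2\cdot1^3$. So the conjecture holds for $q\le5$.

## 3. Coordinatewise maps, and why power maps give nothing new

To look for further isomorphisms, the natural candidates act on each coordinate separately.

**Lemma 3.** Let $\psi$ be an additive bijection of $\mathbb F_q$ and $\varphi$ a permutation of $\mathbb F_q$ with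
$$\psi(x^my^n)=\varphi(x)^{m'}\varphi(y)^{n'}\qquad(x,y\in\mathbb F_q).\tag{1}$$
Then $(x_1,x_2)\mapsto(\varphi(x_1),\psi(x_2))$ is an isomorphism $D(q;m,n)\to D(q;m',n')$.

*Proof.* Since $\psi$ is injective and additive, $x_2+y_2=x_1^my_1^n$ holds iff $\psi(x_2)+\psi(y_2)=\psi(x_1^my_1^n)=\varphi(x_1)^{m'}\varphi(y_1)^{n'}$. $\square$

The first choice of $\varphi$ one tries is $\varphi(x)=\lambda x^k$ with $\lambda\neq0$ and $k\ge1$ coprime to $N$. This choice never leaves $\sim$, even if $\psi$ is only assumed to be a bijection with $\psi(0)=0$. Indeed, suppose $(\varphi,\psi)$ is an isomorphism $D(q;m,n)\to D(q;m',n')$. Arcs $(x,a)\to(y,0)$ exist iff $x^my^n=a$, so with $c=\lambda^{m'+n'}$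
$$\psi(x^my^n)=c\,x^{km'}y^{kn'}\qquad(x,y\neq0).$$
Let $\psi_0=\psi/c$. Setting $y=1$ or $x=1$ gives $\psi_0(x^m)=x^{km'}$ and $\psi_0(y^n)=y^{kn'}$. So $\psi_0$ is multiplicative on $K_1$ and on $K_2$, and $\psi_0(XY)=\psi_0(X)\psi_0(Y)$ for $X\in K_1$, $Y\in K_2$. Hence $\psi_0$ is an injective homomorphism on the cyclic group $K_1K_2$; its image has order $|K_1K_2|$, so it is $K_1K_2$, and $\psi_0(z)=z^s$ with $s$ a unit modulo $|K_1K_2|$. Lift $s$ to a unit modulo $N$ by (F4). Then $km'\equiv sm$ and $kn'\equiv sn\pmod N$, so $(m,n)\sim(m',n')$.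

So a counterexample of this shape needs a $\varphi$ that treats different cosets of a subgroup of $\mathbb F_q^*$ differently. Equation (1) shows how to get this freedom. If $K_1=\mathbb F_Q^*$ for a subfield $\mathbb F_Q$, then the elements $x^m$ are *scalars* for any $\mathbb F_Q$-linear $\psi$, and (1) is satisfied as soon as $\varphi(x)^{m'}=x^m$ and $\varphi(y)^{n'}=\psi(y^n)$. The map $\psi$ is free on a basis, so it may act differently on different lines $\mathbb F_Q\theta^j$.

## 4. The pairs $(6,3)$ and $(18,3)$ over $\mathbb F_{25}$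

Let $q=25$. Here $K_1=\mathbb F_5^*$ and $K_2=\mu_8$ is the union of $\mathbb F_5^*$ and one further coset. Define
$$\psi(z)=2z^5-z,\qquad \varphi(0)=0,\quad\varphi(x)=\begin{cases}x,&x\text{ a nonzero square},\\3x,&x\text{ a nonsquare.}\end{cases}$$

**Both maps are bijections.** The map $\psi$ is $\mathbb F_5$-linear. If $\psi(z)=0$ with $z\ne0$, then $z^4=1/2=3$, so $1=z^{24}=3^6=3^2=-1$, a contradiction. The map $\varphi$ is a permutation because $3\in\mathbb F_5^*$ is a square in $\mathbb F_{25}$, so that multiplication by $3$ permutes the nonsquares.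

**Scalars.** For $x\ne0$, $(x^6)^5=x^{30}=x^6$, so $x^6\in\mathbb F_5$ and $\psi(x^6y^3)=x^6\psi(y^3)$.

**$\psi(y^3)=\varphi(y)^3$ for $y\neq0$.** If $y$ is a square, $(y^3)^4=y^{12}=1$, so $y^3\in\mathbb F_5$ and $\psi(y^3)=2y^3-y^3=y^3$. If $y$ is a nonsquare, $y^{12}=-1$, so $(y^3)^5=-y^3$ and $\psi(y^3)=-3y^3=2y^3=27y^3=(3y)^3$.

**$\varphi(x)^{18}=x^6$ for $x\neq0$.** If $x$ is a square, $x^{18}=x^{12}x^6=x^6$. If $x$ is a nonsquare, $(3x)^{18}=3^{18}x^{12}x^6=(-1)(-1)x^6=x^6$.

So $\psi(x^6y^3)=\varphi(x)^{18}\varphi(y)^3$ for all $x,y$ (trivially if $xy=0$), and Lemma 3 gives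
$$D(25;6,3)\cong D(25;18,3).$$

**No multiplier.** If $18\equiv6k$ and $3\equiv3k\pmod{24}$, then $k\equiv3\pmod4$ and $k\equiv1\pmod8$, which is impossible. The conjecture is false.

## 5. The exact set of $q$, and the isomorphisms when $(\star)$ holds

**Theorem 1.** Let $q=p^e$. The conjecture holds for $q$ (for all $m_i,n_i$) if and only if the following condition fails:

> $(\star)$ there are a prime $r$ and an integer $h\ge1$ with $rh\mid e$, $r\mid p^h-1$, and moreover $p^h\equiv1\pmod4$ if $r=2$.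

Equivalently, it fails for $q$ exactly when (i) $p\equiv1\pmod4$ and $2\mid e$; or (ii) $p\equiv3\pmod4$ and $4\mid e$; or (iii) there is an odd prime $r\ne p$ with $r\cdot\mathrm{ord}_r(p)\mid e$.

*The equivalence.* For $r=2$, $(\star)$ asks for $p^h\equiv1\pmod4$ and $2h\mid e$. If $p\equiv1\pmod4$, every $h$ satisfies the congruence, and some $h$ with $2h\mid e$ exists iff $2\mid e$. If $p\equiv3\pmod4$, $h$ must be even, and such an $h$ exists iff $4\mid e$. If $p=2$, then $2\nmid p^h-1$. For odd $r$, $r\mid p^h-1$ iff $r\ne p$ and $\mathrm{ord}_r(p)\mid h$, so a suitable $h$ exists iff $r\cdot\mathrm{ord}_r(p)\mid e$.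

**Corollary 1.** For every prime $q=p$, $D(p;m_1,n_1)\cong D(p;m_2,n_2)$ iff some $k$ coprime to $p-1$ satisfies $m_2\equiv km_1$, $n_2\equiv kn_1\pmod{p-1}$.

**Corollary 2.** $q=25$ is the smallest $q$ for which the conjecture fails; it fails for $q=25,64,81,\dots$.

**Corollary 3.** There are infinitely many counterexamples: for every prime $p\equiv1\pmod4$,
$$D\!\left(p^2;\,p+1,\tfrac{p+1}2\right)\cong D\!\left(p^2;\,\tfrac{(p+1)^2}2,\tfrac{p+1}2\right),$$
and these pairs are not related by any $k$.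

Corollary 1 follows because $e=1$ excludes $rh\mid e$. For Corollary 2, the proper prime powers below $25$ are $4,8,9,16$. For $4=2^2$, $16=2^4$, $9=3^2$, the exponent $e$ has no odd prime divisor, so (iii) fails; (i) and (ii) fail for $p=2$, and for $9$ because $4\nmid2$. For $8=2^3$ only $r=3$ is possible, but $3\cdot\mathrm{ord}_3(2)=6\nmid3$. Then $25=5^2$ satisfies (i). The next proper prime powers are $27=3^3$ (only $r=3=p$ divides $e$, not allowed), $32=2^5$ ($5\cdot\mathrm{ord}_5(2)=20\nmid5$), $49=7^2$ ($4\nmid2$), $64=2^6$ (yes: $3\cdot2\mid6$) and $81=3^4$ (yes, by (ii)). Corollary 3 will be read off from the construction that follows.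

**Construction when $(\star)$ holds.** We generalize Section 4: $K_1$ becomes $\mathbb F_Q^*$, and $K_2$ becomes a group meeting exactly $r$ independent lines over $\mathbb F_Q$.

**Step A: choose the exponents.** Let $(r,h)$ be as in $(\star)$ and $Q=p^h$. Since $rh\mid e$, $\mathbb F_{Q^r}\subseteq\mathbb F_q$. Since $Q\equiv1\pmod r$,
$$\frac{Q^r-1}{Q-1}=\sum_{i<r}Q^i\equiv r\equiv0\pmod r,$$
so $r(Q-1)\mid Q^r-1\mid N$. Put $n=N/(r(Q-1))$; the first pair will be $(rn,n)$.

**Step B: choose a multiplier for the first exponent only.** We want a unit $c$ modulo $Q-1$ with $c\equiv1\pmod{(Q-1)/r}$ but $c\not\equiv1\pmod{Q-1}$.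

- If $r^2\mid Q-1$, take $c=1+(Q-1)/r$. Every prime dividing $Q-1$ divides $(Q-1)/r$, so $c$ is a unit.
- If $r^2\nmid Q-1$, then $r$ is odd, because for $r=2$ condition $(\star)$ gives $4\mid Q-1$. The numbers $r$ and $(Q-1)/r$ are coprime, so the Chinese remainder theorem gives $c\equiv1\pmod{(Q-1)/r}$, $c\equiv-1\pmod r$. It is a unit, and $c\not\equiv1$ since $r$ is odd.

In both cases $cr\equiv r\pmod{Q-1}$. Let $c'$ be an integer with $cc'\equiv1\pmod{Q-1}$; as $r\mid Q-1$, $\gcd(c',r)=1$. Let $1\le m_2\le q-1$ with $m_2\equiv crn\pmod N$.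

**Claim.** $D(q;rn,n)\cong D(q;m_2,n)$, but $(rn,n)\not\sim(m_2,n)$.

**Step C: a basis.** Let $\theta=g^n$, of order $r(Q-1)$, and $\gamma=\theta^r$, of order $Q-1$, hence a generator of $\mathbb F_Q^*$. The order of $\theta$ divides $Q^r-1$ and exceeds $Q-1$, so $\theta\in\mathbb F_{Q^r}\setminus\mathbb F_Q$. The degree of $\theta$ over $\mathbb F_Q$ divides the prime $r$ and is not $1$, so $1,\theta,\dots,\theta^{r-1}$ is an $\mathbb F_Q$-basis of $\mathbb F_{Q^r}$.

**Step D: the map $\psi$ and its effect on exponents.** Every element of $\mathbb Z/r(Q-1)$ is uniquely $j+rz$ with $0\le j<r$ and $z$ modulo $Q-1$. Put $\ell(j+rz)=c'j+rz$. This is injective: if $c'j+rz\equiv c'j_1+rz_1\pmod{r(Q-1)}$, then reducing modulo $r$ gives $j=j_1$, and then $z\equiv z_1\pmod{Q-1}$. So $\ell$ is a bijection. Moreover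
$$c\,\ell(j+rz)\equiv cc'j+crz\equiv j+rz\pmod{Q-1},\qquad\text{so}\qquad\gamma^{c\ell(i)}=\gamma^i\text{ for all }i.$$
Let $\psi$ be the $\mathbb F_Q$-linear map on $\mathbb F_{Q^r}$ with $\psi(\theta^j)=\theta^{c'j}$ for $0\le j<r$. The exponents $c'j$ are distinct modulo $r$, so $\psi$ sends the basis to nonzero $\mathbb F_Q$-multiples of a permutation of the basis, and is bijective. Also $\psi(\theta^{j+rz})=\gamma^z\theta^{c'j}$, that is, $\psi(\theta^i)=\theta^{\ell(i)}$ for all $i$. Extend $\psi$ to $\mathbb F_q$ by the identity on an additive complement of $\mathbb F_{Q^r}$; it remains an additive bijection.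

**Step E: the map $\varphi$.** We lift $\ell$ to a permutation $\tilde\ell$ of $\mathbb Z/N$ with $\tilde\ell(i)\equiv\ell(i)\pmod{r(Q-1)}$. For $i=i_0+r(Q-1)y$ with $0\le i_0<r(Q-1)$ and $0\le y<n$, put $\tilde\ell(i)=\ell(i_0)+r(Q-1)y$, with the representative $0\le\ell(i_0)<r(Q-1)$. Put $\varphi(0)=0$ and $\varphi(g^i)=g^{\tilde\ell(i)}$. For $x=g^i$ and $y=g^j$ we have $x^{rn}=\gamma^i\in\mathbb F_Q$ and $y^n=\theta^j$, so
$$\psi(x^{rn}y^n)=\gamma^i\psi(\theta^j)=\gamma^i\theta^{\ell(j)}=\gamma^{c\ell(i)}\theta^{\ell(j)}=\varphi(x)^{m_2}\varphi(y)^n .$$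
The last equality holds because $\varphi(x)^{m_2}=g^{\tilde\ell(i)crn}=\gamma^{c\tilde\ell(i)}$ depends only on $\tilde\ell(i)$ modulo $Q-1$, and $\varphi(y)^n=\theta^{\tilde\ell(j)}=\theta^{\ell(j)}$. If $xy=0$ both ends are $0$. Lemma 3 gives the isomorphism.

**Step F: inequivalence.** If $krn\equiv crn$ and $kn\equiv n\pmod N$ with $N=rn(Q-1)$, then $k\equiv c\pmod{Q-1}$ and $k\equiv1\pmod{r(Q-1)}$. So $c\equiv1\pmod{Q-1}$, a contradiction. $\square$

This proves that $(\star)$ implies failure. For $q=25$ ($r=2$, $h=1$, $Q=5$) we get $n=3$, $rn=6$, $c=3$, $m_2=18$: the exponents of Section 4. For $q=64$ take $r=3$, $h=2$, $Q=4$, so $n=7$, $rn=21$, $c=2$, and $D(64;21,7)\cong D(64;42,7)$. For $q=p^2$ with $p\equiv1\pmod4$, take $r=2$, $h=1$: then $n=(p+1)/2$, $rn=p+1$, $c=1+(p-1)/2=(p+1)/2$, and $crn=(p+1)^2/2\le p^2-1$. This is Corollary 3, as there are infinitely many primes $p\equiv1\pmod4$.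

## 6. A unit modulo $t$ that measures the pair, and Theorem 2

We now want to bound how far an isomorphism can move a pair away from its $\sim$-class. Beyond $d_1,d_2$, the class is described by one unit modulo $t$.

**Lemma 4.** (a) There is a unique $v\in(\mathbb Z/t)^*$ with $J=J_v:=\{(X,Y)\in K_1\times K_2:X^{D_2}=Y^{D_1v}\}$.
(b) $(m,n)\sim(m',n')$ iff $J=J'$ iff $d_1=d_1'$, $d_2=d_2'$, $v=v'$.

*Proof.* (a) Since $g^m$ generates $K_1$, of order $D_2t$, the element $g^{mD_2}$ generates the subgroup of order $t$, which is $U$. Likewise $g^{nD_1}$ generates $U$. So there is a unique unit $v$ modulo $t$ with $g^{mD_2}=g^{nD_1v}$. Since $J$ is generated by $(g^m,g^n)$, this says that $J\subseteq J_v$, and that $J\not\subseteq J_{v_1}$ for any other $v_1$. Compare orders. The order of $(g^m,g^n)$ is $\mathrm{lcm}(D_2t,D_1t)=tD_1D_2$. On the other side, $Y\mapsto Y^{D_1v}$ maps $K_2$ onto $U$ with fibers of size $D_1$, so each of the $D_2t$ elements $X\in K_1$ has $D_1$ partners and $|J_v|=D_2t\cdot D_1$.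 So $J=J_v$.

(b) If $m'\equiv km$, $n'\equiv kn$ with $\gcd(k,N)=1$, then $x\mapsto x^k$ permutes $\mathbb F_q^*$, so $J'=J$. Conversely, let $J=J'$. Both $(g^m,g^n)$ and $(g^{m'},g^{n'})$ generate this cyclic group, so the second is the $k_0$-th power of the first for a unit $k_0$ modulo $|J|$. As $J$ is a homomorphic image of $\mathbb F_q^*$, $|J|\mid N$, and by (F4) $k_0$ lifts to a unit $k$ modulo $N$. Then $m'\equiv km$ and $n'\equiv kn\pmod N$. For the last equivalence, $J$ determines its projections $K_1,K_2$, hence $d_1,d_2$, and then $v$ by (a). Conversely $d_1,d_2,v$ determine $K_1,K_2,t,D_1,D_2$ and $J_v$. $\square$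

*Example.* For $q=25$, $(6,3)$: $g^{mD_2}=g^6$ and $g^{nD_1}=g^6$, so $v=1$. For $(18,3)$: $g^{18}=g^{6v'}$, so $v'=3$ in $(\mathbb Z/4)^*$.

**Theorem 2** (any $q$). If $D(q;m,n)\cong D(q;m',n')$, then $d_1=d_1'$, $d_2=d_2'$ (so $K_i,U,t,D_i,F,i_1,i_2$ coincide), and
$$i_1i_2\,(v-v')\equiv0\pmod t.\tag{2}$$
In particular the conjecture's conclusion holds whenever $\gcd(t,i_1i_2)=1$, for example whenever $\gcd(t,D_1D_2)=1$.

The last sentence follows from (2), Lemma 4 and $i_1\mid D_1$, $i_2\mid D_2$. In the running example $i_1i_2(v-v')=2\cdot(1-3)=-4\equiv0\pmod4$: the congruence is satisfied although $v\ne v'$.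

## 7. From Theorem 2 to Theorem 1

Section 5 proved that the conjecture fails for $q$ when $(\star)$ holds. Here we prove the converse, granting Theorem 2, whose proof occupies the remaining sections. The task is purely arithmetic: if $(\star)$ fails, then the factor $i_1i_2$ in (2) is harmless.

Suppose $(\star)$ fails and $D(q;m,n)\cong D(q;m',n')$. By Theorem 2, $d_i=d_i'$ and (2) holds. Let $r$ be a prime and $r^k\,\|\,t$ with $k\ge1$. We show $v\equiv v'\pmod{r^k}$.

If $r^k=2$ this is clear, since units modulo the even number $t$ are odd. Let $r^k\ge3$. By (2) it suffices to show $r\nmid i_1i_2$. Suppose $r\mid i_1=[K_2:K_2\cap F]$; the case $r\mid i_2$ is identical with $K_1$ in place of $K_2$.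

Let $|F|=p^h=Q_0$. Since $U\subseteq F^*$, $r^k\mid Q_0-1$. Let $r^{k_0}\,\|\,Q_0-1$. Then $k_0\ge k\ge1$, and $k_0\ge2$ if $r=2$ (because then $k\ge2$). The Sylow $r$-subgroup of the cyclic group $K_2$ is some $\mu_{r^j}$. It is not contained in $F$, because $r$ divides the index of $K_2\cap F$. As $F\supseteq\mu_{r^{k_0}}$, we get $j>k_0$, so $\mathbb F_q$ contains an element $\zeta$ of order $r^{k_0+1}$.

By (F2), $[F(\zeta):F]$ is the order of $Q_0=1+r^{k_0}z$, $r\nmid z$, modulo $r^{k_0+1}$. This order is not $1$. In the binomial expansion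
$$Q_0^r=1+r\cdot r^{k_0}z+\sum_{i\ge2}\binom ri r^{ik_0}z^i$$
every term after the first is divisible by $r^{k_0+1}$, since $ik_0\ge2k_0\ge k_0+1$ for $i\ge2$. So the order divides $r$, hence equals $r$. Therefore $\mathbb F_{p^{hr}}=F(\zeta)\subseteq\mathbb F_q$, that is, $hr\mid e$. Also $r\mid p^h-1$, and $p^h\equiv1\pmod4$ if $r=2$. This is $(\star)$, a contradiction.

So $v\equiv v'$ modulo every prime power exactly dividing $t$, hence modulo $t$. By Lemma 4, $(m,n)\sim(m',n')$. With Lemma 1, the conjecture holds for $q$. This proves Theorem 1, given Theorem 2. $\blacksquare$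

## 8. Trivial twin classes: collineations of the affine plane

From now on let $T:D=D(q;m,n)\to D'=D(q;m',n')$ be an isomorphism. Lemma 2 gives $d_1=d_1'$, $d_2=d_2'$, so the data $K_i,U,t,D_i,F,i_1,i_2$ coincide and only $v,v'$ may differ.

**Step 1. The case $d_1=d_2=1$: we show $v=v'$ by recognizing the affine plane.** Here $K_1=K_2=\mathbb F_q^*$ and $t=N$. If $q\le3$, then $(\mathbb Z/N)^*$ is trivial. Let $q\ge4$. Replacing pairs by $\sim$-equivalent ones changes neither the isomorphism types (Lemma 1) nor $v,v'$ (Lemma 4). Since $m$ and $m'$ are units modulo $N$, we may therefore assume $m=m'=1$. Then $n,n'$ are coprime to $N\ge3$, so $1\le n,n'\le q-2$.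

Let $\ell_y=\{(a,b):b=ay_1^n-y_2\}$, and $\ell'_y$ the same line with $n'$ in place of $n$. Since $y_1\mapsto y_1^n$ permutes $\mathbb F_q$, $y\mapsto\ell_y$ is a bijection from vertices to non-vertical lines of the affine plane. There is an arc $x\to y$ in $D$ iff $x\in\ell_y$, and likewise in $D'$. So $T$ maps $\ell_y$ onto $\ell'_{T(y)}$, and maps non-vertical lines to non-vertical lines. Two distinct points lie on no common non-vertical line iff they lie on a common vertical line, so $T$ maps vertical lines to vertical lines too. By (F5), and because vertical lines are preserved,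
$$T(x_1,x_2)=(\alpha x_1^\sigma+\beta,\ \gamma x_2^\sigma+\delta x_1^\sigma+\epsilon),\qquad\sigma\in\mathrm{Aut}\,\mathbb F_q,\ \alpha,\gamma\ne0.$$
A point $(a,ay_1^n-y_2)$ of $\ell_y$ goes to $(\alpha a^\sigma+\beta,\ (\gamma y_1^{n\sigma}+\delta)a^\sigma+\text{const})$, where $y_1^{n\sigma}$ means $(y_1^n)^\sigma$. So the image line has slope $(\gamma y_1^{n\sigma}+\delta)/\alpha$. It is $\ell'_{T(y)}$, of slope $(\alpha y_1^\sigma+\beta)^{n'}$. With $z=y_1^\sigma$,
$$(\alpha z+\beta)^{n'}=(\gamma z^n+\delta)/\alpha\qquad\text{for all }z\in\mathbb F_q.$$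
Both sides have degree less than $q$, so by (F3) they are equal as polynomials, and comparing degrees gives $n=n'$. Hence $v=v'$.

**Where this stops.** If $d_2>1$, the in-neighborhoods realize only some slopes. Take $D(5;1,2)$: the lines $b=ay_1^2-y_2$ have slopes in $\{0,1,4\}$ only. The points $(0,0)$ and $(1,2)$ lie on no such line, and not on a vertical line either. So "on no common in-neighborhood" no longer means "on a vertical line", and nothing so far makes $T$ a collineation. By Section 4 the conclusion $v=v'$ itself can fail, so we need an argument that loses exactly as much as (2) allows.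

The substitute is as follows. What we would like is that $T$ normalizes the translations in the second coordinate: then its action on that coordinate would be additive, and comparing it with multiplication would yield a field automorphism. There is no reason for $T$ to do this. But if the translations form a *Sylow subgroup* of a suitable group normalized by $T$, then $T$ can be corrected to normalize them. For the correction to be harmless we attach to $T$ some exponents that it does not change. Sections 9 and 10 produce these exponents, Section 11 restricts everything to the subfield $F$ spanned by $U$, and Section 12 runs the Sylow argument.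

From now on $(d_1,d_2)\ne(1,1)$. If $t\le2$, then $(\mathbb Z/t)^*$ is trivial and $v=v'$. So we also assume $t\ge3$.

## 9. Rows, and equivariance under $U$

**Step 2. Rows: we put $T$ in a form that respects the second coordinate.** Some $d_i>1$, so by Lemma 2 the set $\{0\}\times\mathbb F_q$ is, in both digraphs, the set of vertices in singleton out-twin classes (if $d_1>1$) or singleton in-twin classes (if $d_2>1$). Hence $T$ preserves it. Write $T(0,a)=(0,\psi(a))$, with $\psi$ a permutation of $\mathbb F_q$.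

Let $R_b=\mathbb F_q\times\{b\}$. The out-neighborhood of $(0,a)$ is $R_{-a}$ in both digraphs, so $T(R_{-a})=R_{-\psi(a)}$. Since $(0,-a)\in R_{-a}$, we get $\psi(-a)=-\psi(a)$, and therefore $T(R_b)=R_{\psi(b)}$ for all $b$. If $p$ is odd, oddness gives $\psi(0)=0$. If $p=2$, the maps $(x_1,x_2)\mapsto(x_1,x_2+s)$ are automorphisms of $D'$ because $s+s=0$; composing $T$ with one of them we may assume $\psi(0)=0$ (the properties above persist).

Write $T(x,a)=(\varphi_a(x),\psi(a))$, where $\varphi_a$ is a permutation of $\mathbb F_q$ fixing $0$. By the proof of Lemma 2, $(x,a)$ and $(x',a)$ are out-twins in $D$ iff $x^m=x'^m$, and similarly in $D'$ with $m'$; the same holds for in-twins with $n$, $n'$. So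
$$\Phi_a(x^m)=\varphi_a(x)^{m'},\qquad\Psi_a(x^n)=\varphi_a(x)^{n'}\qquad(x\ne0)$$
define bijections $\Phi_a:K_1\to K_1$ and $\Psi_a:K_2\to K_2$. Since $T$ preserves arcs and non-arcs between $(x,a)$ and $(y,b)$,
$$XY=a+b\iff\Phi_a(X)\Psi_b(Y)=\psi(a)+\psi(b)\qquad(X\in K_1,\ Y\in K_2,\ a,b\in\mathbb F_q).\tag{3}$$
Since $\Phi_a$ and $\Psi_a$ come from the same permutation $\varphi_a$,
$$(\Phi_a\times\Psi_a)(J_v)=J_{v'}\qquad(a\in\mathbb F_q).\tag{4}$$
Everything from here on uses only (3), (4), the oddness of $\psi$ and $\psi(0)=0$.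

**Lemma 5.** If $G\le\mathbb F_q^*$ and $|G|\ge2$, then the additive span of $\{x-x':x,x'\in G\}$ is $\mathbb F_p(G)$.

*Proof.* The span is nonzero, lies in $\mathbb F_p(G)$, and is stable under multiplication by $G$, hence by the additive span $\mathbb F_p(G)$ of $G$. A nonzero $\mathbb F_p(G)$-subspace of $\mathbb F_p(G)$ is everything. $\square$

*Example.* For $G=\mathbb F_5^*$, the difference $2-1=1$ already spans $\mathbb F_5$. For $|G|=1$ the only difference is $0$, so the hypothesis is needed.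

**Step 3. A connected incidence graph: it will let us compare values of $\Phi$ in one row.** Let $L$ be the additive group generated by all $(X-X')(Y-Y')$ with $X,X'\in K_1$, $Y,Y'\in K_2$. Since $|K_i|\ge t\ge3$, Lemma 5 and bilinearity show that $L$ is the additive span of the products of elements of $\mathbb F_p(K_1)$ and $\mathbb F_p(K_2)$. This is the additive span of $K_1K_2$. So $L=\mathbb F_p(K_1K_2)\supseteq F$.

Consider the bipartite graph with points $(X,a)\in K_1\times L$ and lines $[Y,b]\in K_2\times L$, incident iff $XY=a+b$. It is connected. Indeed, via the line $[Y,XY-a]$ one moves from $(X,a)$ to $(X',a+(X'-X)Y)$. Returning to first coordinate $X$ via $Y'$ leads to $(X,\,a+(X'-X)(Y-Y'))$. For fixed $X$ the differences $X'-X$ have the same additive span as all differences, since $X'-X''=(X'-X)-(X''-X)$. So the elements $(X'-X)(Y-Y')$ generate $L$, and repeating such moves reaches $(X,a+l)$ for all $l\in L$ (in characteristic $p$ every element of the group generated is a sum of generators).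 One can change $X$ to any $X'$ and then correct the row, so all points are connected. Every line $[Y,b]$ contains the point $(1,Y-b)$.

**Step 4. Equivariance: multiplication by $\sigma\in U$ is turned into multiplication by $\sigma^u$.** Let $X,\tilde X\in K_1$, $a\in L$, and let
$$(X_0,a_0),[Y_1,b_1],(X_1,a_1),\dots,[Y_k,b_k],(X_k,a_k)$$
be a path with $X_0=X$, $X_k=\tilde X$, $a_0=a_k=a$. By (3), $\Phi_{a_{i-1}}(X_{i-1})\Psi_{b_i}(Y_i)=\psi(a_{i-1})+\psi(b_i)$ and $\Phi_{a_i}(X_i)\Psi_{b_i}(Y_i)=\psi(a_i)+\psi(b_i)$, all nonzero. Dividing and multiplying over $i$,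
$$\Phi_a(\tilde X)=\rho'\,\Phi_a(X),\qquad\rho'=\prod_{i=1}^k\frac{\psi(a_i)+\psi(b_i)}{\psi(a_{i-1})+\psi(b_i)} .$$
The point is that $\rho'$ depends only on the rows of the path. For $\sigma\in U=K_1\cap K_2$ the sequence $(\sigma X_0,a_0),[\sigma^{-1}Y_1,b_1],(\sigma X_1,a_1),\dots$ is again a path, with the same rows. So $\Phi_a(\sigma\tilde X)=\rho'\Phi_a(\sigma X)$ with the same $\rho'$. Take $X=1$ and divide:
$$\Phi_a(\sigma\tilde X)=\chi_a(\sigma)\Phi_a(\tilde X),\qquad\chi_a(\sigma)=\Phi_a(\sigma)/\Phi_a(1).$$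
Putting $\tilde X=\sigma'\in U$ shows $\chi_a(\sigma\sigma')=\chi_a(\sigma)\chi_a(\sigma')$. The homomorphism $\chi_a:U\to K_1$ is injective because $\Phi_a$ is, so its image is the unique subgroup of order $t$, namely $U$. Hence $\chi_a(\sigma)=\sigma^{u_a}$ with $u_a\in(\mathbb Z/t)^*$.

If $(X,a)$ and $[Y,b]$ are incident, then so are $(\sigma^{-1}X,a)$ and $[\sigma Y,b]$. By (3), $\Phi_a(\sigma^{-1}X)\Psi_b(\sigma Y)=\psi(a)+\psi(b)=\Phi_a(X)\Psi_b(Y)$, so $\Psi_b(\sigma Y)=\sigma^{u_a}\Psi_b(Y)$. Thus two points on a common line have the same $u_a$, and by connectedness $u_a=u$ is constant. Every $[Y,b]$ lies on some point, so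
$$\Phi_a(\sigma X)=\sigma^u\Phi_a(X),\quad\Psi_a(\sigma Y)=\sigma^u\Psi_a(Y)\qquad(\sigma\in U,\ X\in K_1,\ Y\in K_2,\ a\in L).\tag{5}$$

## 10. The exponents $w$ and $w'$

**Step 5. We use (4) to describe $\Phi_a^{D_2}$ and $\Psi_a^{D_1}$ by exponents that remember $v$ and $v'$.** Fix $a\in L$. The maps $X\mapsto X^{D_2}$ from $K_1$ to $U$ and $Y\mapsto Y^{D_1}$ from $K_2$ to $U$ are onto. By (4),
$$X^{D_2}=Y^{D_1v}\ \Longrightarrow\ \Phi_a(X)^{D_2}=\Psi_a(Y)^{D_1v'} .$$
If $X^{D_2}=\tilde X^{D_2}$, choose $Y$ with $Y^{D_1v}=X^{D_2}$; then $\Phi_a(X)^{D_2}$ and $\Phi_a(\tilde X)^{D_2}$ both equal $\Psi_a(Y)^{D_1v'}$. If $Y^{D_1}=\tilde Y^{D_1}$, choose $X$ with $X^{D_2}=Y^{D_1v}$; then $\Psi_a(Y)^{D_1}$ and $\Psi_a(\tilde Y)^{D_1}$ have the same $v'$-th power in $U$, so they are equal. Hence there are functions $A_a,B_a:U\to U$ with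
$$\Phi_a(X)^{D_2}=A_a(X^{D_2}),\qquad\Psi_a(Y)^{D_1}=B_a(Y^{D_1}),\qquad A_a(s^v)=B_a(s)^{v'}.$$
They are surjective since $\Phi_a,\Psi_a$ and the power maps are, hence bijective.

By (5), $A_a(\rho s)=\rho^uA_a(s)$ for $\rho\in U^{D_2}$ (write $\rho=\sigma^{D_2}$ and $s=X^{D_2}$), and $B_a(\rho s)=\rho^uB_a(s)$ for $\rho\in U^{D_1}$. The latter gives $A_a(\rho^vs^v)=B_a(\rho s)^{v'}=\rho^{uv'}A_a(s^v)$, that is, $A_a(\rho s)=\rho^{uv'/v}A_a(s)$ for all $\rho\in U^{D_1}$, $s\in U$. As $\gcd(D_1,D_2)=1$, $U=U^{D_1}U^{D_2}$. For $\rho=\rho_1\rho_2$ with $\rho_i\in U^{D_i}$,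
$$A_a(\rho s)=\rho_1^{uv'/v}\rho_2^{u}A_a(s),$$
so $A_a(\rho s)/A_a(s)$ does not depend on $s$. It follows that $\rho\mapsto A_a(\rho)/A_a(1)$ is an endomorphism of $U$, injective because $A_a$ is, so $A_a(\rho)=A_a(1)\rho^w$ with $w\in(\mathbb Z/t)^*$. The displayed formula shows that $w$ is determined by $u,v,v'$, so it does not depend on $a$. Put $w'=wv/v'$. From $B_a(s)^{v'}=A_a(s^v)=A_a(1)s^{vw}$ and $B_a(1)^{v'}=A_a(1)$ we get $B_a(s)=B_a(1)s^{w'}$. Altogether, in $\mathbb Z/t$ and for all $a\in L$,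
$$\Phi_a(X)^{D_2}=A_a(1)X^{D_2w},\quad\Psi_a(Y)^{D_1}=B_a(1)Y^{D_1w'},\quad wv=w'v'.\tag{6}$$

*Example.* For the isomorphism of Section 4, $\Phi_a(X)=X$ on $\mathbb F_5^*$ and $\Psi_a=\psi|_{\mu_8}$, so $u=w=1$. If $Y\in\mathbb F_5^*$, then $s=Y^2=\pm1$ and $\Psi(Y)^2=Y^2$. Otherwise $\Psi(Y)=2Y$ and $\Psi(Y)^2=-Y^2$, with $s=Y^2=\pm2$. In both cases $\Psi(Y)^2=s^3$, so $w'=3=wv/v'$. Note that $w'\ne u$, but $i_1(w'-u)=4\equiv0\pmod4$. We now prove this congruence in general.

## 11. Restriction to the subfield $F$ spanned by $U$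

**Step 6. After rescaling, $T$ induces maps on $F$, on $U$ and on $V=K_2\cap F$.** The purpose is to work where $U$ spans the whole additive group. Recall $F\subseteq L$, so (5) and (6) apply to all rows $a\in F$.

Let $a,b\in F$ with $a+b=c\in U$. Apply (3) with $(X,Y)=(1,c)$ to the ordered row pairs $(a,b)$ and $(b,a)$:
$$\Phi_a(1)\Psi_b(c)=\psi(a)+\psi(b)=\Phi_b(1)\Psi_a(c).$$
With (5),
$$\frac{\Phi_a(1)}{\Phi_b(1)}=\frac{\Psi_a(c)}{\Psi_b(c)}=\frac{\Psi_a(1)}{\Psi_b(1)}\in K_1\cap K_2=U .$$
The graph on $F$ with $a,b$ adjacent iff $a+b\in U$ is connected: $a$ is adjacent to $\sigma-a$, which is adjacent to $a+(\sigma'-\sigma)$, and by Lemma 5 the differences $\sigma'-\sigma$ generate $F$. Put $\rho_0=\Phi_0(1)$, $\varepsilon_0=\Psi_0(1)$, $\kappa=\rho_0\varepsilon_0$. Then $\Phi_a(1)\in\rho_0U$ and $\Psi_a(1)\in\varepsilon_0U$, and by (5) $\Phi_a(U)=\rho_0U$, $\Psi_a(U)=\varepsilon_0U$ for all $a\in F$.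

So if $a,b\in F$ and $a+b\in U$, then $\psi(a)+\psi(b)=\Phi_a(1)\Psi_b(a+b)\in\kappa U$. Taking $b=-a'$ and using oddness, $a-a'\in U$ implies $\psi(a)-\psi(a')\in\kappa U$. Every element of $F$ is a sum of elements of $U$ and $\psi(0)=0$, so adding up successive differences gives $\psi(F)\subseteq\kappa F$, and by counting $\psi(F)=\kappa F$.

Now let $V=K_2\cap F\supseteq U$, a subgroup of $F^*$. For $Y\in V$, $b\in F$, $X\in U$, put $a=XY-b\in F$. By (3),
$$\Psi_b(Y)=\frac{\psi(a)+\psi(b)}{\Phi_a(X)}\in\kappa\rho_0^{-1}F\cap K_2=\varepsilon_0F\cap K_2=\varepsilon_0V,$$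
where the last equality uses $\varepsilon_0\in K_2$. Therefore
$$\hat\psi=\kappa^{-1}\psi|_F,\qquad\hat\Phi_a=\rho_0^{-1}\Phi_a|_U,\qquad\hat\Psi_b=\varepsilon_0^{-1}\Psi_b|_V\qquad(a,b\in F)$$
are injective maps of the finite sets $F,U,V$ into themselves, hence bijections. Dividing (3) by $\kappa=\rho_0\varepsilon_0$,
$$XY=a+b\iff\hat\Phi_a(X)\hat\Psi_b(Y)=\hat\psi(a)+\hat\psi(b)\qquad(X\in U,\ Y\in V,\ a,b\in F).\tag{7}$$

## 12. Translations as a Sylow subgroup

**Step 7. A group containing the restricted $T$ and the translations.** Let $\mathcal A$ be the set of permutations of $(U\times F)\sqcup(V\times F)$ of the form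
$$(X,a)\mapsto(\Phi_a(X),\psi(a)),\qquad[Y,b]\mapsto[\Psi_b(Y),\psi^*(b)],\qquad\psi^*(b):=-\psi(-b),$$
with $\psi$ a permutation of $F$, each $\Phi_a$ a permutation of $U$, each $\Psi_b$ a permutation of $V$, such that
$$XY=a+b\iff\Phi_a(X)\Psi_b(Y)=\psi(a)+\psi^*(b).$$
(In this step $\psi,\Phi,\Psi$ denote the components of an arbitrary element of $\mathcal A$.) Since $(\psi_1\psi_2)^*=\psi_1^*\psi_2^*$, $\mathcal A$ is closed under composition; being finite, it is a group. By (7) and oddness, which gives $\hat\psi^*=\hat\psi$, the triple $\hat T=(\hat\psi,\hat\Phi,\hat\Psi)$ is an element of $\mathcal A$.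

**Parameters.** Let $W=V^{D_1}\le U$. Let $\mathcal A^*$ be the set of elements of $\mathcal A$ for which there are $u\in(\mathbb Z/t)^*$ and $\omega\in\mathrm{Aut}(W)$ with
$$\Phi_a(\sigma X)=\sigma^u\Phi_a(X),\qquad\Psi_b(Y)^{D_1}=\Psi_b(1)^{D_1}\,\omega(Y^{D_1})\qquad(\sigma,X\in U,\ Y\in V,\ a,b\in F).\tag{8}$$
The pair $(u,\omega)$ is determined by the element. Suppose two elements have components $(\Phi,\Psi,\psi)$ and $(\bar\Phi,\bar\Psi,\bar\psi)$ and parameters $(u,\omega)$, $(\bar u,\bar\omega)$. Apply the first, then the second. The composite has $\Phi$-component $\bar\Phi_{\psi(a)}\circ\Phi_a$, with exponent $u\bar u$. Its $\Psi$-component satisfies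
$$\bar\Psi_{\psi^*(b)}(\Psi_b(Y))^{D_1}=\bar\Psi_{\psi^*(b)}(1)^{D_1}\,\bar\omega\big(\Psi_b(1)^{D_1}\big)\,\bar\omega\omega(Y^{D_1}),$$
where we used $\Psi_b(1)^{D_1}\in W$ and the fact that $\bar\omega$ is a homomorphism. The case $Y=1$ identifies the first two factors, so the composite satisfies (8) with $(u\bar u,\bar\omega\omega)$. Thus $\mathcal A^*$ is a finite group and $(u,\omega)$ depends homomorphically on the element. Let $\mathcal A^1\trianglelefteq\mathcal A^*$ be the kernel. By (5) and (6), $\hat T\in\mathcal A^*$ with parameters $u$ and $\omega:s\mapsto s^{w'}$; this is an automorphism of $W$ since $w'$ is a unit modulo $t$ and $|W|$ divides $t$.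

**Translations.** For $s\in F$ let $\tau_s:(X,a)\mapsto(X,a+s)$, $[Y,b]\mapsto[Y,b-s]$. Here $\psi(a)=a+s$ and $\psi^*(b)=-(-b+s)=b-s$, and $a+b$ is unchanged, so $\tau_s\in\mathcal A^1$. They form a $p$-group $E\cong(F,+)$.

**Step 8. Claim A: elements normalizing $E$ come from field automorphisms.** *If $f\in\mathcal A^*$ normalizes $E$ and has parameters $(u,\omega)$, then for some $j$ we have $\sigma^u=\sigma^{p^j}$ on $U$ and $\omega(s)=s^{p^j}$ on $W$. Further, $[N_{\mathcal A^1}(E):E]$ is prime to $p$.*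

*Proof.* Write $f\tau_sf^{-1}=\tau_{\alpha(s)}$ with $\alpha\in\mathrm{Aut}(F,+)$. Compare $f\tau_s$ with $\tau_{\alpha(s)}f$. On points, $(\Phi_{a+s}(X),\psi(a+s))=(\Phi_a(X),\psi(a)+\alpha(s))$. On lines, $\Psi_{b-s}(Y)=\Psi_b(Y)$. So $\Phi_a=\Phi$ and $\Psi_b=\Psi$ do not depend on $a,b$, and $\psi(a)=\psi(0)+\alpha(a)$. Hence
$$\psi(a)+\psi^*(b)=\psi(0)+\alpha(a)-\psi(0)-\alpha(-b)=\alpha(a+b).$$
For $X\in U$, $Y\in V$ choose $a=XY$, $b=0$: the defining condition gives $\Phi(X)\Psi(Y)=\alpha(XY)$. By (8), $\Phi(X)=\Phi(1)X^u$. So $\alpha(Y)=\Phi(1)\Psi(Y)$ and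
$$\alpha(XY)=X^u\alpha(Y)\qquad(X\in U,\ Y\in V).$$
Since $V\supseteq U$ spans $F$ additively, $\alpha(Xz)=X^u\alpha(z)$ for $X\in U$, $z\in F$. Let $\alpha_0=\alpha/\alpha(1)$. Then $\alpha_0(X)=X^u$ for $X\in U$, and $\alpha_0(Xz)=\alpha_0(X)\alpha_0(z)$. Every element of $F$ is a sum of elements of $U$, so by additivity $\alpha_0(xz)=\alpha_0(x)\alpha_0(z)$ for all $x,z\in F$. Thus $\alpha_0$ is a field automorphism, $\alpha_0(z)=z^{p^j}$, and $\sigma^u=\sigma^{p^j}$ on $U$. Also $\Psi(Y)=\alpha(Y)/\Phi(1)=\Psi(1)Y^{p^j}$; raising to the power $D_1$ and comparing with (8) gives $\omega(s)=s^{p^j}$ on $W$.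

Now let $f\in\mathcal A^1$. Then $u=1$, so $\alpha_0$ is the identity on $U$, hence on $F$. So $\alpha(z)=\alpha(1)z$, $\Phi(X)=\Phi(1)X$, $\Psi(Y)=\Psi(1)Y$ with $\Psi(1)=\alpha(1)/\Phi(1)$. Under composition the scalars multiply, so $f\mapsto(\alpha(1),\Phi(1))$ is a homomorphism $N_{\mathcal A^1}(E)\to F^*\times U$. An element of its kernel has $\Phi=\mathrm{id}$, $\Psi=\mathrm{id}$, $\psi(a)=\psi(0)+a$, so it is $\tau_{\psi(0)}$; conversely translations are in the kernel. So the kernel is $E$, and $[N_{\mathcal A^1}(E):E]$ divides $|F^*|\cdot|U|$, which is prime to $p$. $\square$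

**Step 9. Correcting $\hat T$ by an element of $\mathcal A^1$.** First, $E$ is a Sylow $p$-subgroup of $\mathcal A^1$. Otherwise a Sylow $p$-subgroup $P\supsetneq E$ would give, by (F6), a $p$-group $N_P(E)\supsetneq E$ inside $N_{\mathcal A^1}(E)$, and $p$ would divide $[N_{\mathcal A^1}(E):E]$, against Claim A. Since $\mathcal A^1$ is normal in $\mathcal A^*\ni\hat T$, $\hat TE\hat T^{-1}$ is also a Sylow $p$-subgroup of $\mathcal A^1$. So there is $\nu\in\mathcal A^1$ with $\nu\hat TE\hat T^{-1}\nu^{-1}=E$: the element $\nu\hat T$ normalizes $E$. As $\nu$ lies in the kernel, $\nu\hat T$ has the same parameters $(u,\,s\mapsto s^{w'})$ as $\hat T$. Claim A gives, for some $j$,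
$$s^{w'}=s^{p^j}=s^u\qquad\text{for all }s\in W .$$
It remains to compute $W$. Let $y_0$ generate $K_2$. Then $y_0^{D_1}$ generates $U$, and $V$, being the subgroup of index $i_1$, is generated by $y_0^{i_1}$. So $W=V^{D_1}$ is generated by $(y_0^{D_1})^{i_1}$, that is, $W=U^{i_1}$. Applying the displayed equality to this generator, with $y_0^{D_1}$ of order $t$,
$$i_1(w'-u)\equiv0\pmod t.\tag{9}$$

## 13. Reversing arcs and the congruence for $v-v'$

**Step 10. The mirror congruence, and the end of the proof of Theorem 2.** Reversing all arcs turns $D(q;m,n)$ into $D(q;n,m)$, since $x_2+y_2=x_1^my_1^n$ is the condition for $y\to x$ in $D(q;n,m)$. So $T$ is also an isomorphism $D(q;n,m)\to D(q;n',m')$. In this reading $(K_1,\Phi,D_2,w,i_2)$ and $(K_2,\Psi,D_1,w',i_1)$ change places, while $\psi$, $U$, $t$, $F$ stay the same. Equation (3) keeps its form after interchanging the names $a,b$ and $X,Y$; (5) is symmetric with the same $u$; and the two halves of (6) are interchanged. Steps 6–9 used only the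 oddness of $\psi$, $\psi(0)=0$, (3), (5), and the half of (6) concerning $\Psi$. Applied to the reversed digraphs, with $V=K_1\cap F$ and the half of (6) concerning $\Phi$, they give
$$i_2(w-u)\equiv0\pmod t.\tag{10}$$
Multiply (10) by $i_1$, (9) by $i_2$, and subtract: $i_1i_2(w-w')\equiv0\pmod t$. Since $w'=wv/v'$ in $\mathbb Z/t$,
$$w-w'=\frac{w}{v'}\,(v'-v),$$
and $w,v'$ are units modulo $t$. Hence $i_1i_2(v-v')\equiv0\pmod t$, which is (2). This proves Theorem 2, and with Section 7 it completes the proof of Theorem 1. $\blacksquare$
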